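
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Irreducible normal crossing surfaces with arbitrary\\ finitely presented fundamental group}


\begin{abstract}
We prove that every finitely presented group is the fundamental group of an irreducible complex projective surface whose only singularities are normal crossings, that is, double curves and triple points. No Whitney umbrellas are needed. The surface is obtained by gluing a smooth simply connected complete intersection surface to itself along a nodal curve with rational components: double curves give the generators and triple points give the relators. We also show that the surface can be taken with ample dualizing sheaf, and that in general neither triple points nor self-crossings can be avoided.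
\end{abstract}

\section{The question and the answer}

Varieties are reduced, separated schemes of finite type over $\mathbb C$; fundamental groups are taken in the classical topology.

\begin{definition}
A $d$-dimensional variety $Z$ has \emph{normal crossing singularities} if every point of $Z$ has an analytic neighborhood isomorphic to a neighborhood of the origin in a nonempty union of coordinate hyperplanes of $\mathbb C^{d+1}$. For a surface the local models are $\{x=0\}$, $\{xy=0\}$ and $\{xyz=0\}$ in $\mathbb C^3$; points of the last type are called \emph{triple points}. The local branches at a point may belong to the same irreducible component of $Z$, so self-crossings are allowed. The crossings are \emph{simple} if the local branches at each point belong to distinct irreducible components. A \emph{Whitney umbrella} is a point analytically isomorphic to the origin of $\{x^2=y^2z\}\subset\mathbb C^3$.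
\end{definition}

If $Z$ is smooth and projective, Hodge theory constrains $\pi_1(Z)$: the first Betti number of $Z$, and of each of its finite unramified covers, is even. Thus $\mathbb Z$, for example, does not occur. How much constraint is left when the mildest singularities are allowed? The report \cite{MFO} records two answers. By a theorem of Kapovich and Koll\'ar, every finitely presented group is $\pi_1(Z)$ for a projective surface $Z$ with simple normal crossings, which need not be irreducible. By a theorem of Kapovich, $Z$ can be taken irreducible if one allows, besides normal crossings with self-crossings, also Whitney umbrellas. Eliminating the Whitney umbrellas is stated there as an open problem.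

Simple examples suggest what to expect. An irreducible projective nodal curve is a smooth curve of some genus $g$ with $\delta$ pairs of points identified. Its fundamental group is $\pi_1(\Sigma_g)*F_\delta$, where $\Sigma_g$ is the closed oriented surface of genus $g$ and $F_\delta$ the free group of rank $\delta$: a node adds a generator and never a relation. On a surface, a double curve along which a simply connected sheet crosses itself also adds a generator, namely the loop that crosses the double curve from one sheet to the other. If an irreducible surface has double curves but no triple points, its fundamental group has a homomorphism onto $\mathbb Z/2$, which counts these crossings modulo $2$ (Theorem~\ref{thm:B}(3)). So new relations must come from triple points. At a triple point three branches of double curves meet, and a small loop that crosses these three branches in turn bounds a disk. A triple point is therefore a relator of length three, and every finite presentation can be rewritten with relators of length three. This suggests the answer ``yes'', provided that the gluing can be arranged to produce exactly the local model $xyz=0$ and a \emph{projective} surface.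

\begin{theorem}\label{thm:main}
Every finitely presented group is isomorphic to $\pi_1(Z)$ for some irreducible complex projective surface $Z$ whose only singularities are normal crossings.
\end{theorem}

More precisely, we prove the following.

\begin{theorem}\label{thm:A}
Let $G=\langle g_1,\dots,g_n\mid r_1,\dots,r_m\rangle$ with $n\ge1$, where each $r_k$ is a (not necessarily reduced) word of length exactly $3$ in the letters $g_i^{\pm1}$; repetitions among the $r_k$ are allowed. Then there is an irreducible projective surface $Z$ with only normal crossing singularities and $\pi_1(Z)\cong G$, such that the normalization of $Z$ is a smooth simply connected complete intersection in a projective space, the singular locus of $Z$ has exactly $n$ irreducible components, all rational, and $Z$ has exactly $m$ triple points.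
\end{theorem}

\begin{lemma}\label{lem:pres}
Every finitely presented group has a presentation as in Theorem~\ref{thm:A}. One may also require that each generator occurs, with either sign, in at least three places in the list of relators.
\end{lemma}

\begin{proof}
Take a finite presentation and delete empty relators. Add a generator $e$ and the relator $e\,e\,e^{-1}$; this adds a trivial element. Replace a relator $\ell_1\ell_2\cdots\ell_t$ with $t\ge4$ by the two relators $\ell_1\ell_2b^{-1}$ and $b\,\ell_3\cdots\ell_t$, where $b$ is a new generator; the group does not change, and the second relator has length $t-1$. Iterating, we reach relators of length at most $3$. Append one or two letters $e$ to those of length $2$ or $1$. For each generator $a$ that occurs in no relator, add the relator $a\,e\,a^{-1}$, a consequence of $e=1$. Finally list every relator three times.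
\end{proof}

Theorem~\ref{thm:main} follows from Theorem~\ref{thm:A} and Lemma~\ref{lem:pres}. The next theorem collects the complements.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] For each $d\ge2$, the groups $\pi_1(Z)$, with $Z$ an irreducible $d$-dimensional projective variety with only normal crossing singularities, are exactly the finitely presented groups. For $d=1$ they are exactly the groups $\pi_1(\Sigma_g)*F_\delta$ with $g,\delta\ge0$.
\item[(2)] In Theorem~\ref{thm:main} one may in addition take $\omega_Z$ ample, so that $Z$ is a canonically polarized (``stable'') surface.
\item[(3)] Triple points cannot be avoided: an irreducible normal crossing surface that is singular and has no triple points has a connected \'etale double cover. In particular $\mathbb Z/3*\mathbb Z/3$ is not the fundamental group of any irreducible projective normal crossing surface without triple points.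
\item[(4)] Self-crossings cannot be avoided: an irreducible variety with simple normal crossings is smooth. Hence, for instance, $\mathbb Z$ and $\mathbb Z/3*\mathbb Z/3$ are not fundamental groups of irreducible projective varieties with simple normal crossings.
\end{enumerate}
\end{theorem}

Section~\ref{sec:small} shows the idea, and the main obstacle, on the groups $\mathbb Z$ and $\mathbb Z/3$. Sections~\ref{sec:curves}--\ref{sec:pi1} prove Theorem~\ref{thm:A}, and the last two sections prove Theorem~\ref{thm:B}.

\section{Two small cases}\label{sec:small}

\subsection*{One generator, no relator}
Glue the curves $S^+=\{0\}\times\mathbb P^1$ and $S^-=\{\infty\}\times\mathbb P^1$ in $X=\mathbb P^1\times\mathbb P^1$ by the identity of $\mathbb P^1$. The result is $Z=(\text{rational curve with one node})\times\mathbb P^1$, which is projective with normal crossings. Up to homotopy, $Z$ is $X$ with a cylinder $S\times[-1,1]$, $S=\mathbb P^1$, attached at its two ends along $S^\pm$. Since $X$ is simply connected and $S$ is connected and simply connected, $\pi_1(Z)=\mathbb Z$, generated by the class $g$ of a path that runs through the cylinder from the $+$ end to the $-$ end and returns inside $X$.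

\subsection*{The relator $g^3$}
To impose $g^3=1$ we let $S^+$ and $S^-$ meet. Take smooth curves $S^+\in|\mathcal O(1,1)|$ and $S^-\in|\mathcal O(1,2)|$ on $X=\mathbb P^1\times\mathbb P^1$ meeting transversally; both are rational, and they meet in $1\cdot2+1\cdot1=3$ points $q_1,q_2,q_3$. There is a unique isomorphism $\varphi:S^+\to S^-$ with
\[
\varphi(q_j)=q_{j+1}\qquad(j\in\mathbb Z/3).
\]
Glue $X$ to itself by $d\sim\varphi(d)$. The double curve $C$ of the result $Z$ is $S^+$ with the three points $q_1,q_2,q_3$ identified to one point $c$.

Near $c$ there are three sheets, the germs of $X$ at $q_1,q_2,q_3$. Sheet $j$ contains two distinguished axes, the germs of $S^+$ and of $S^-$ at $q_j$. The $S^+$-axis of sheet $j$ is glued to the $S^-$-axis of sheet $j+1$. So we see three planes, cyclically sharing one axis with the next, which is the configuration of coordinate planes in $\mathbb C^3$.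

For the fundamental group, insert again a cylinder $S\times[-1,1]$ between $S^+$ and $S^-$. Let $p_j\in S$ be the point corresponding to $q_j\in S^+$, and hence to $q_{j+1}\in S^-$. The line $\{p_j\}\times[-1,1]$ runs from $q_j$ to $q_{j+1}$ and represents $g$. The three lines over $p_1,p_2,p_3$ thus form a closed path
\[
q_1\longrightarrow q_2\longrightarrow q_3\longrightarrow q_1
\]
with class $g^3$. The triple point identifies $p_1,p_2,p_3$ in the middle of the cylinder, and Section~\ref{sec:pi1} shows that its effect up to homotopy is to attach a disk along this closed path. So $\pi_1(Z)=\mathbb Z/3$. For a general relator $\ell_1\ell_2\ell_3$ we do the same: the end of each letter is made to meet the start of the next.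

\subsection*{The obstacle}
The last surface is proper, but \emph{not projective}. An ample line bundle on $Z$ would pull back to an ample $\mathcal O(a,b)$ on $X$, $a,b>0$, with equal degrees on $S^+$ and $S^-$, since both curves map birationally onto the same curve $C$. But the degrees are $a+b$ and $2a+b$. Moreover, for the curves $D$ (to be glued) and $C$ (the result of the gluing) of a general presentation, equality of degrees is not enough for a line bundle on $D$ to come from $C$. For example, if $C$ and $D$, as constructed in Section~\ref{sec:curves}, are connected, then the line bundles of degree zero on all components form a torus of dimension $3m-2n+1$ on $D$, but of dimension only $2m-n+1$ on $C$, which is smaller if $m>n$.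

So the surface should not be chosen first. We start instead from the abstract curves $D$ and $C$, with the gluing map $\pi:D\to C$. We choose an ample line bundle $M$ on $C$, embed $D$ in projective space by a power of $\pi^*M$, and only then look for a smooth simply connected surface $X\supset D$ in that projective space. Such a surface exists because a nodal curve has embedding dimension at most $2$. The hyperplane bundle of $X$ then restricts on $D$ to a line bundle coming from $C$, so it descends to the glued surface.

\section{The curves $D$ and $C$}\label{sec:curves}

Fix a presentation as in Theorem~\ref{thm:A}. Write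
\[
r_k=\ell_{k,1}\ell_{k,2}\ell_{k,3},\qquad \ell_{k,j}=g_{i(k,j)}^{\varepsilon_{k,j}},\qquad \varepsilon_{k,j}=\pm1,
\]
with $1\le k\le m$ and $j$ always read modulo $3$. For each generator take a copy $S_i=\mathbb P^1$, $1\le i\le n$. For each place $(k,j)$ in the relators choose a point $p_{k,j}\in S_{i(k,j)}$, with all points chosen on the same $S_i$ distinct.

\medskip\noindent\textbf{The curve $C$} is obtained from $\bigsqcup_iS_i$ by identifying, for each $k$, the points $p_{k,1},p_{k,2},p_{k,3}$ to one point $c_k$. Its structure sheaf consists of the functions on $\bigsqcup_iS_i$ that, for each $k$, take equal values at these three points. At $c_k$ it looks like the union of the three coordinate axes in $\mathbb C^3$, which is the double curve of $\{xyz=0\}$.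

\medskip\noindent\textbf{The curve $D$.} Take two copies $S_i^+,S_i^-$ of each $S_i$, with copies $p_{k,j}^\pm$ of the marked points. We think of $S_i^\pm$ as the two ends of $S_i\times[-1,1]$, so that $g_i$ goes from $S_i^+$ to $S_i^-$. Accordingly, the letter $\ell_{k,j}$ starts at $s_{k,j}$ and ends at $t_{k,j}$, where
\[
s_{k,j}=p_{k,j}^{\,\varepsilon_{k,j}},\qquad t_{k,j}=p_{k,j}^{\,-\varepsilon_{k,j}} .
\]
Let $D$ be the curve obtained from $\bigsqcup_i(S_i^+\sqcup S_i^-)$ by identifying, for all $(k,j)$,
\begin{equation}\label{eq:node}
t_{k,j-1}\ \text{ with }\ s_{k,j}\ \text{ to a node }q_{k,j},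
\end{equation}
that is, the end of each letter with the start of the next. Every point $p_{k,j}^\pm$ is exactly one of the $s$'s or $t$'s and is used exactly once: $s_{k,j}$ at $q_{k,j}$, and $t_{k,j}$ at $q_{k,j+1}$. Hence $D$ is a reduced curve whose only singularities are nodes. Its components may have self-nodes. For $e\,e\,e^{-1}$, for instance, the three nodes identify $p_3^+$ with $p_1^+$, $p_1^-$ with $p_2^+$, and $p_2^-$ with $p_3^-$. Also, $C$ and $D$ may be disconnected.

Both $C$ and $D$ are proper curves (see \cite[Ch.~IV, \S1]{Serre} for this way of building singular curves), hence projective.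

\medskip\noindent\textbf{The map $\pi$.} The obvious map $\bigsqcup_i (S_i^+\sqcup S_i^-)\to\bigsqcup_i S_i$ induces a morphism $\pi:D\to C$: a function on $C$ pulls back to a function taking the same value at all six points $p_{k,j}^\pm$ with given $k$, in particular at the two points forming each node. The map $\pi$ is finite and surjective, and as a set
\[
\pi^{-1}(c_k)=\{q_{k,1},q_{k,2},q_{k,3}\}.
\]
Every other point $c\in C$ lies on one $S_i$ and has exactly two preimages $c^+\in S_i^+$, $c^-\in S_i^-$, which are smooth points of $D$ at which $\pi$ is a local analytic isomorphism.

\medskip\noindent\textbf{The embedding.} Let $M$ be an ample line bundle on $C$. Since $\pi$ is finite, $\pi^*M$ is ample. Replacing $M$ by a power, we may assume that $\pi^*M$ is very ample. Enlarging the projective space if necessary, we obtain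
\begin{equation}\label{eq:emb}
D\subset\mathbb P^N,\qquad N\ge3,\qquad \mathcal O_{\mathbb P^N}(1)|_D\cong\pi^*M .
\end{equation}

\section{A smooth simply connected surface through $D$}

\begin{lemma}\label{lem:surface}
Let $D\subset\mathbb P^N$, $N\ge3$, be a reduced projective curve with at most nodes. For all $\mu\gg0$, general $f_1,\dots,f_{N-2}\in H^0(\mathbb P^N,\mathcal I_D(\mu))$ define a smooth connected simply connected complete intersection surface $X\supset D$.
\end{lemma}

\begin{proof}
Take $\mu$ so large that $\mathcal I_D(\mu)$ is globally generated, and put $V=H^0(\mathcal I_D(\mu))$.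

\emph{Off $D$.} The linear system $V$ has no base points on $\mathbb P^N\setminus D$. By Bertini's theorem, applied $N-2$ times, $X\setminus D$ is smooth of dimension $2$ (or empty) for general $f_i$.

\emph{Along $D$.} The surface $X$ is smooth of dimension $2$ at $p\in D$ if the differentials of $f_1,\dots,f_{N-2}$ at $p$ are linearly independent. These differentials lie, up to the twist by $\mathcal O(\mu)_p$, in the image $W_p$ of $\mathcal I_{D,p}$ in $\mathfrak m_p/\mathfrak m_p^2$, where $\mathfrak m_p\subset\mathcal O_{\mathbb P^N,p}$. The cotangent space of $D$ at $p$ is $(\mathfrak m_p/\mathfrak m_p^2)/W_p$, so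
\[
\dim W_p=N-1\ \text{ at a smooth point of $D$},\qquad \dim W_p=N-2\ \text{ at a node}.
\]
Since $\mathcal I_D(\mu)$ is globally generated and $W_p$ is a quotient of $\mathcal I_{D,p}/\mathfrak m_p\mathcal I_{D,p}$, the map $V\to W_p\otimes\mathcal O(\mu)_p$ is surjective. In a vector space of dimension $w\ge N-2$ the linearly dependent $(N-2)$-tuples form a closed set of codimension $w-(N-2)+1$. So the tuples in $V^{N-2}$ that are bad at $p$, meaning that their differentials at $p$ are dependent, have codimension $2$ if $p$ is a smooth point and codimension $1$ if $p$ is a node. The pairs $(p,f)$ with $f$ bad at $p$ form a closed subset of $D\times V^{N-2}$. As $D$ is proper, the tuples that are bad somewhere on $D$ form a closed set. Since the smooth points form a one-dimensional family and the nodes are finite in number, this set has codimension at least $1$. Hence a general $X$ is smooth of dimension $2$ along $D$.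

\emph{Topology.} The tuples in $H^0(\mathcal O_{\mathbb P^N}(\mu))^{N-2}$ that define smooth two-dimensional complete intersections form a Zariski open set $U$, which contains our tuples. Being nonempty and open in an affine space, $U$ is connected in the classical topology, and by Ehresmann's theorem all the surfaces parametrized by $U$ are diffeomorphic. For a general member of $U$ the successive intersections $\{f_1=\dots=f_r=0\}$, $r=1,\dots,N-2$, are all smooth by Bertini. The Lefschetz hyperplane theorem says that a smooth ample divisor of dimension at least $2$ in a smooth connected projective variety is connected with the same fundamental group. Applied at each step, it gives that the surface is connected and $\pi_1=\pi_1(\mathbb P^N)=1$.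
\end{proof}

The count along $D$ is where nodes matter: at a point of embedding dimension $3$ or more no smooth surface contains $D$.

Applied to the embedding \eqref{eq:emb}, Lemma~\ref{lem:surface} gives a surface $X\supset D$ whose ample line bundle $L=\mathcal O_X(1)$ satisfies
\begin{equation}\label{eq:pol}
L|_D\cong\pi^*M .
\end{equation}
Propositions~\ref{prop:glue}--\ref{prop:pi1} below hold for more general surfaces containing $D$; we return to this particular $X$ in the proof of Theorem~\ref{thm:A}.

\section{The glued surface and its projectivity}

We now glue, replacing $D\subset X$ by $C$. The next proposition does this for any smooth projective surface containing $D$ and isolates the role of \eqref{eq:pol}.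

\begin{proposition}\label{prop:glue}
Let $\pi:D\to C$ be as in Section~\ref{sec:curves}, and let $X$ be any smooth connected projective surface containing $D$ as a closed subscheme.
\begin{enumerate}
\item[(a)] The pushout $Z=X\sqcup_DC$ of $X\hookleftarrow D\xrightarrow{\pi}C$ exists as a scheme and is an irreducible proper surface. The map $C\to Z$ is a closed immersion, $\nu:X\to Z$ is finite and surjective, $\nu^{-1}(C)=D$, $\nu|_D=\pi$, $\nu$ restricts to an isomorphism $X\setminus D\cong Z\setminus C$, and
\begin{equation}\label{eq:OZ}
\mathcal O_Z=\nu_*\mathcal O_X\times_{\pi_*\mathcal O_D}\mathcal O_C .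
\end{equation}
\item[(b)] $Z$ is projective if and only if there are an ample line bundle $L$ on $X$ and a line bundle $M$ on $C$ with $L|_D\cong\pi^*M$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We use Ferrand's pinching theorem \cite[Thm.~5.4]{Ferrand}. Its hypotheses are that $D\subset X$ is a closed subscheme, that $\pi:D\to C$ is finite, and that every finite subset of $X$ and of $C$ lies in an affine open set; the last condition holds since $X$ and $C$ are projective. It gives that the pushout $Z$ exists as a scheme and satisfies \eqref{eq:OZ}, that $C\to Z$ is a closed immersion, that $\nu$ is finite with $\nu^{-1}(C)=D$, and that $X\setminus D\cong Z\setminus C$. Surjectivity of $\nu$ follows from that of $\pi$. It remains to see that $Z$ is a proper irreducible variety of dimension $2$.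

\emph{Finite type, reduced.} Over an affine open set of $Z$ we have $Z=\operatorname{Spec}A$, $X=\operatorname{Spec}B$, $D=\operatorname{Spec}B/I$, $C=\operatorname{Spec}R$ and $A=B\times_{B/I}R$. The map $R\to B/I$ is injective because $\pi$ is surjective and $C$ is reduced. Hence
\[
A=\{b\in B: b\bmod I\in R\}\subset B,\qquad I\subset A,\qquad A/I=R .
\]
So $A$ is reduced. Let $b_1,\dots,b_t\in B$ lift generators of the finite $R$-module $B/I$. For $b\in B$ there are $a_i\in A$ with $b-\sum a_ib_i\in I\subset A$, so $1,b_1,\dots,b_t$ generate $B$ as an $A$-module. Since $B$ is a finitely generated $\mathbb C$-algebra and finite over $A$, the Artin--Tate lemma shows that $A$ is a finitely generated $\mathbb C$-algebra. As $Z=\nu(X)$ is quasi-compact, $Z$ is of finite type.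

\emph{Irreducible, separated, proper.} $Z=\nu(X)$ is irreducible, and of dimension $2$ since $\nu$ is finite. The diagonal of $Z$ is the image of the diagonal of $X$ under the finite, hence closed, map $\nu\times\nu$, so $Z$ is separated. It is proper because $X$ is proper and $\nu$ is surjective.

(b) If $L_Z$ is ample on $Z$, then $L=\nu^*L_Z$ is ample because $\nu$ is finite, and $M=L_Z|_C$ satisfies $L|_D\cong\pi^*M$. Conversely, fix an isomorphism $L|_D\cong\pi^*M$ and let
\[
L_Z=\nu_*L\times_{\pi_*(L|_D)}M ,
\]
the sheaf of pairs of sections of $L$ and $M$ that agree on $D$. Outside $C$ it is the line bundle $L$. We claim that it is invertible near $c\in C$. On a small affine neighborhood of $c$ in $Z$ choose a generator $\sigma$ of $M$, and lift $\pi^*\sigma$, a generator of $L|_D$, to a section $\lambda$ of $L$ over the affine preimage in $X$. Then $\lambda$ does not vanish on the finite set $\nu^{-1}(c)\subset D$. Since $\nu$ is closed, after shrinking the neighborhood $\lambda$ vanishes nowhere on its preimage. Then the sections of $L_Z$ are the pairs $(b\lambda,h\sigma)$ with $b|_D=\pi^*h$, that is, the multiples of $(\lambda,\sigma)$ by functions on $Z$. This proves the claim. The generator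 $(\lambda,\sigma)$ maps to the generator $\lambda$ of $L$, so $\nu^*L_Z\cong L$ is ample. For a finite surjective morphism of proper schemes, a line bundle with ample pullback is ample \cite[Ex.~III.5.7(d)]{Hartshorne}. So $L_Z$ is ample and $Z$ is projective.
\end{proof}

\section{The singularities}\label{sec:sing}

\begin{proposition}\label{prop:nc}
In the situation of Proposition~\ref{prop:glue}, $Z$ has only normal crossing singularities. Its singular locus is $C$, its triple points are exactly $c_1,\dots,c_m$, and its normalization is $X$.
\end{proposition}

\begin{proof}
$Z\setminus C\cong X\setminus D$ is smooth, so let $c\in C$. By \eqref{eq:OZ} there is an exact sequence of coherent sheaves on $Z$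
\[
0\to\mathcal O_Z\to\nu_*\mathcal O_X\oplus\mathcal O_C\to\pi_*\mathcal O_D\to0,
\]
where the second map is $(f,h)\mapsto f|_D-\pi^*h$.
Analytification is exact and commutes with direct images under finite maps. Hence $\mathcal O^{an}_{Z,c}$ is the ring of tuples $\bigl((f_q)_{q\in\nu^{-1}(c)},h\bigr)$ with $f_q\in\mathcal O^{an}_{X,q}$, $h\in\mathcal O^{an}_{C,c}$ and $f_q|_D=\pi^*h$ near each $q$. We compute this ring at the two kinds of points.

\emph{Double points: $c\notin\{c_1,\dots,c_m\}$.} Let $u$ be a local coordinate of $C$ at $c$. At $c^\pm$ choose local coordinates of $X$, one of them restricting to $\pi^*u$ on $D$ (again called $u$), and the other ($x$ at $c^+$, $y$ at $c^-$) an equation of $D$. Then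
\[
\mathcal O_{Z,c}^{an}=\{(f_+(u,x),f_-(u,y)):\ f_+(u,0)=f_-(u,0)\}.
\]
The map $\mathbb C\{u,x,y\}\to\mathcal O^{an}_{Z,c}$, $F\mapsto(F(u,x,0),F(u,0,y))$, has kernel $(xy)$. It is surjective, since $f_+(u,x)+f_-(u,y)-f_+(u,0)$ maps to $(f_+,f_-)$. So $\mathcal O^{an}_{Z,c}\cong\mathbb C\{u,x,y\}/(xy)$.

\emph{Triple points: $c=c_k$.} We drop $k$ from the notation. Let $u_j$ be a local coordinate of $S_{i(k,j)}$ at $p_j$, with $u_j(p_j)=0$. By definition of $C$, the ring $\mathcal O_{C,c}^{an}$ consists of the triples $(h_1(u_1),h_2(u_2),h_3(u_3))$ with
\[
h_1(0)=h_2(0)=h_3(0)=:h(0).
\]
By \eqref{eq:node}, at the node $q_j$ the curve $D$ has a branch through $s_j$, which we call branch $j$ and on which $u_j$ is a parameter, and a branch through $t_{j-1}$, called branch $j-1$, with parameter $u_{j-1}$. The functions on $D$ near $q_j$ given by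
\[
(u_j\text{ on branch }j,\ 0\text{ on branch }j-1)\quad\text{and}\quad(0\text{ on branch }j,\ u_{j-1}\text{ on branch }j-1)
\]
lift to functions $a_j,b_j\in\mathcal O^{an}_{X,q_j}$. They give a basis of the two-dimensional cotangent space of $D$ at $q_j$, which equals that of $X$ since $X$ is smooth of dimension $2$. So $(a_j,b_j)$ are local coordinates on $X$. The product $a_jb_j$ vanishes on $D$, and $\mathbb C\{a_j,b_j\}/(a_jb_j)\to\mathcal O^{an}_{D,q_j}$ is an isomorphism, so $D=\{a_jb_j=0\}$. Hence $\mathcal O^{an}_{Z,c}$ is the ring of triples $f_j(a_j,b_j)$, $j\in\mathbb Z/3$, for which there are convergent series $h_j$ with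
\begin{equation}\label{eq:fh}
f_j(u_j,0)=h_j(u_j),\qquad f_j(0,u_{j-1})=h_{j-1}(u_{j-1}).
\end{equation}
The condition that the $h_j(0)$ agree is automatic, since \eqref{eq:fh} gives $h_j(0)=f_j(0,0)=h_{j-1}(0)$ for all $j$.

Thus axis $j$ is shared by sheet $j$ (as its $a_j$-axis) and sheet $j+1$ (as its $b_{j+1}$-axis). This dictates the comparison with $\mathbb C^3$: sheet $j$ should be the plane $\{x_{j+1}=0\}$ with coordinates $x_j=a_j$ and $x_{j-1}=b_j$. So we let $x_j$ be the triple that equals
\[
a_j\text{ on sheet }j,\qquad b_{j+1}\text{ on sheet }j+1,\qquad 0\text{ on sheet }j-1 .
\]
It satisfies \eqref{eq:fh} with $h_j(u_j)=u_j$ and $h_{j+1}=h_{j-1}=0$, so we obtain a homomorphism $\mathbb C\{x_1,x_2,x_3\}\to\mathcal O_{Z,c}^{an}$. Its kernel consists of the series vanishing on the three coordinate planes, i.e.\ it is $(x_1x_2x_3)$. For surjectivity, given $(f_j)$ satisfying \eqref{eq:fh}, put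
\[
F=\sum_{j}f_j(x_j,x_{j-1})-\sum_jh_j(x_j)+h(0).
\]
Restrict $F$ to $x_{j+1}=0$. By \eqref{eq:fh} the first sum becomes
\[
f_j(x_j,x_{j-1})+f_{j+1}(0,x_j)+f_{j-1}(x_{j-1},0)=f_j(x_j,x_{j-1})+h_j(x_j)+h_{j-1}(x_{j-1}),
\]
and the second becomes $h_j(x_j)+h_{j-1}(x_{j-1})+h(0)$. So $F$ restricts to $f_j$ on sheet $j$, for every $j$. Hence $\mathcal O^{an}_{Z,c_k}\cong\mathbb C\{x_1,x_2,x_3\}/(x_1x_2x_3)$.

So all points of $C$ are singular normal crossing points of the stated types. Since $X$ is smooth and $\nu$ is finite and an isomorphism over the dense set $Z\setminus C$, it is the normalization.
\end{proof}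

\section{The fundamental group}\label{sec:pi1}

\begin{proposition}\label{prop:pi1}
In the situation of Proposition~\ref{prop:glue}, if $X$ is simply connected, then $\pi_1(Z)\cong\langle g_1,\dots,g_n\mid r_1,\dots,r_m\rangle=G$.
\end{proposition}

The idea is to replace the gluing by a cylinder over $D$ and to pull the components of $D$ and $C$ apart at their singular points. Up to homotopy, $Z$ then becomes $X$ with $n$ cylinders $S_i\times[-1,1]$, which give the generators, and $m$ disks, which give the relators.

\begin{proof}
\emph{From $Z$ to a double mapping cylinder.} The map $X\sqcup C\to Z$ is a continuous surjection from a compact space to a Hausdorff space, hence a quotient map, and $Z$ is the adjunction space $X\cup_DC$. Since the pair $(X,D)$ is triangulable, $D\hookrightarrow X$ is a cofibration. Therefore $Z$ is homotopy equivalent to the double mapping cylinder of $X\leftarrow D\to C$, that is, $X\sqcup(D\times[0,1])\sqcup C$ with $(d,0)$ identified with $d\in X$ and $(d,1)$ with $\pi(d)\in C$.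

Let $D'$ be the disjoint union of all spheres $S_i^\pm$ together with, for each $(k,j)$, an arc $\alpha_{k,j}$ from $t_{k,j-1}$ to $s_{k,j}$. Let $C'$ be the disjoint union of the $S_i$ together with, for each $k$, a tripod $T_k$ with center $c_k$ and legs $\lambda_{k,j}$ ending at $p_{k,j}$, $j=1,2,3$. The arcs are pairwise disjoint, and so are the tripods. Collapsing each arc to $q_{k,j}$ and each tripod to $c_k$ gives homotopy equivalences $D'\to D$ and $C'\to C$. Let $D'\to C'$ be the obvious map on spheres, and let it map $\alpha_{k,j}$ homeomorphically onto $\lambda_{k,j-1}\cup\lambda_{k,j}$. The diagram $X\leftarrow D'\to C'$, where $D'\to X$ is the composite $D'\to D\subset X$, maps to $X\leftarrow D\to C$ by homotopy equivalences; the squares commute because the arcs and tripods over $k$ all go to $c_k\in C$. Double mapping cylinders are invariant under such maps of diagrams, so $Z$ is homotopy equivalent to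
\[
E=X\sqcup(D'\times[0,1])\sqcup C'/\!\sim .
\]

\emph{Generators.} Let $Y\subset E$ be the union of $X$ and the cylinders over all spheres $S_i^\pm$. The cylinders over $S_i^+$ and $S_i^-$ are joined along $S_i\subset C'$, so
\[
Y=X\cup\bigsqcup_iS_i\times[-1,1],
\]
where $S_i\times\{\pm1\}$ is attached to $X$ via $S_i^\pm\to D\subset X$, and $S_i\times\{0\}$ is $S_i\subset C'$. With the cell structure $S_i=(\text{point})\cup(2\text{-cell})$, the space $S_i\times[-1,1]$ arises from its two ends by attaching a $1$-cell and a $3$-cell. Since $X$ is simply connected, $\pi_1(Y)$ is free of rank $n$. Any path in $Y$ with end points in $X$ defines an element of $\pi_1(Y)$ by closing it up inside $X$. This is well defined because $X$ is simply connected, and it is compatible with concatenation. Let $g_i$ be the element defined by the $1$-cell in $S_i\times[-1,1]$, run from the $+$ end to the $-$ end; then $g_1,\dots,g_n$ is a basis. Moreover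
\begin{equation}\label{eq:line}
\{p\}\times[-1,1],\text{ run from the $+$ end to the $-$ end, represents }g_i\text{ for every }p\in S_i .
\end{equation}
Indeed, for a path $\gamma$ in $S_i$ from $p$ to $p'$, the square $\gamma\times[-1,1]$ shows that the lines over $p$ and $p'$ differ only by paths in the ends, which lie in $X$.

\emph{Relators.} Fix $k$ and drop it from the notation. The part of $E$ belonging to $k$ and not yet in $Y$ consists of the tripod $T$ and the three rectangles $\alpha_j\times[0,1]$. Let $m_j$ be the point $p_j$ of $S_{i(k,j)}\times\{0\}\subset Y$. The rectangle $\alpha_j\times[0,1]$ has its side $\alpha_j\times\{0\}$ collapsed to the point $q_j\in X$, and its opposite side is $\lambda_{j-1}\cup\lambda_j$. The two remaining sides are the half-lines of the cylinders over $t_{j-1}$ and $s_j$. Thus in $E$ it becomes a quadrilateral $R_j$ with vertices $q_j,m_j,c_k,m_{j-1}$ (Figure~\ref{fig:disk}). The leg $\lambda_j$ is shared by $R_j$ and $R_{j+1}$. So $R_1,R_2,R_3$ fit together around $c_k$ to a disk $\Delta_k$, attached to $Y$ along the hexagonal loop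
\[
q_1\to m_1\to q_2\to m_2\to q_3\to m_3\to q_1 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5,>=stealth]
\coordinate (c) at (0,0);
\coordinate (q1) at (90:1.3);
\coordinate (m1) at (30:1.3);
\coordinate (q2) at (-30:1.3);
\coordinate (m2) at (-90:1.3);
\coordinate (q3) at (-150:1.3);
\coordinate (m3) at (150:1.3);
\draw[thick,->] (q1)--(m1);
\draw[thick,->] (m1)--(q2);
\draw[thick,->] (q2)--(m2);
\draw[thick,->] (m2)--(q3);
\draw[thick,->] (q3)--(m3);
\draw[thick,->] (m3)--(q1);
\draw[dashed] (c)--(m1);
\draw[dashed] (c)--(m2);
\draw[dashed] (c)--(m3);
\fill (c) circle (1pt);
\fill (q1) circle (1.3pt);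
\fill (q2) circle (1.3pt);
\fill (q3) circle (1.3pt);
\node[above] at (q1) {$q_1$};
\node[right] at (m1) {$m_1$};
\node[right] at (q2) {$q_2$};
\node[below] at (m2) {$m_2$};
\node[left] at (q3) {$q_3$};
\node[left] at (m3) {$m_3$};
\node at (90:0.62) {$R_1$};
\node at (-30:0.68) {$R_2$};
\node at (-150:0.68) {$R_3$};
\node at (0.17,-0.2) {$c_k$};
\node at (30:2.0) {$\ell_{k,1}$};
\node at (-90:1.85) {$\ell_{k,2}$};
\node at (150:2.0) {$\ell_{k,3}$};
\end{tikzpicture}
\caption{The disk $\Delta_k$ contributed by the triple point $c_k$. The points $q_j$ are the three nodes of $D$ over $c_k$; the dashed segments are the legs of the tripod. The two boundary edges $q_j\to m_j\to q_{j+1}$ form one line through a cylinder and spell the letter $\ell_{k,j}$, so the boundary spells the relator $r_k=\ell_{k,1}\ell_{k,2}\ell_{k,3}$.}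
\label{fig:disk}
\end{figure}

Here $q_j\to m_j$ is the half-line over $s_j=p_j^{\,\varepsilon_j}$, and $m_j\to q_{j+1}$ is the half-line over $t_j=p_j^{\,-\varepsilon_j}$, the point that is identified with $s_{j+1}$ at $q_{j+1}$. So $q_j\to m_j\to q_{j+1}$ is the line $\{p_j\}\times[-1,1]$ run from the $\varepsilon_j$ end to the $-\varepsilon_j$ end. By \eqref{eq:line} it represents $g_{i(k,j)}^{\varepsilon_j}=\ell_{k,j}$. The whole loop represents $\ell_{k,1}\ell_{k,2}\ell_{k,3}=r_k$.

Thus $E=Y\cup\Delta_1\cup\dots\cup\Delta_m$, and van Kampen's theorem gives $\pi_1(Z)\cong\pi_1(E)=\langle g_1,\dots,g_n\mid r_1,\dots,r_m\rangle$.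
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X$ be the smooth simply connected complete intersection obtained from Lemma~\ref{lem:surface} for the embedding \eqref{eq:emb}, so that \eqref{eq:pol} holds. By Proposition~\ref{prop:glue}, $Z=X\sqcup_DC$ is an irreducible projective surface. By Proposition~\ref{prop:nc} it has only normal crossings, with normalization $X$, triple points $c_1,\dots,c_m$, and singular locus $C$, whose $n$ components are the images of the $S_i=\mathbb P^1$. By Proposition~\ref{prop:pi1}, $\pi_1(Z)\cong G$.
\end{proof}

\begin{remark}
Only the connectedness of the $S_i$ matters for $\pi_1$. If $S_i$ were a curve of higher genus, each $1$-cell $\gamma$ of $S_i$ would add to $Y$ a $2$-cell $\gamma\times[-1,1]$ with boundary word $g_i\gamma^-g_i^{-1}(\gamma^+)^{-1}$, where $\gamma^\pm$ are loops in $X$; these are contractible, so no relation arises. By contrast, simple connectedness of $X$ is used both for the basis of $\pi_1(Y)$ and for \eqref{eq:line}.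
\end{remark}

\section{Other dimensions, and ample dualizing sheaf}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
A projective variety can be triangulated by a finite complex, so its fundamental group is finitely presented. Conversely, let $d\ge2$, let $G$ be finitely presented and let $Z$ be as in Theorem~\ref{thm:main}. Then $Z\times\mathbb P^{d-2}$ is irreducible and projective, has only normal crossings, and has fundamental group $G$.

For $d=1$, an irreducible projective nodal curve is a smooth connected projective curve of some genus $g$ with $\delta$ disjoint pairs of points identified. It is homotopy equivalent to $\Sigma_g$ with $\delta$ $1$-cells attached, so its fundamental group is $\pi_1(\Sigma_g)*F_\delta$. All $g,\delta\ge0$ occur.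
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
In the construction of $Z$ in the proof of Theorem~\ref{thm:A}, use a presentation in which each $g_i$ occurs in $o_i\ge3$ places (Lemma~\ref{lem:pres}), and take $\mu>N+1$ in Lemma~\ref{lem:surface}. Then $\omega_X=\mathcal O_X((N-2)\mu-N-1)$ is ample. Write $K_X$ for its class. Since $Z$ is locally analytically a hypersurface, it is Gorenstein and $\omega_Z$ is invertible. We claim that
\begin{equation}\label{eq:omega}
\nu^*\omega_Z\cong\omega_X(D).
\end{equation}
Duality for the finite map $\nu$ gives an isomorphism of $\nu_*\mathcal O_X$-modules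
\[
\nu_*\omega_X\cong\mathcal Hom_{\mathcal O_Z}(\nu_*\mathcal O_X,\omega_Z)=\mathcal Hom_{\mathcal O_Z}(\nu_*\mathcal O_X,\mathcal O_Z)\otimes\omega_Z ,
\]
and $\mathcal Hom_{\mathcal O_Z}(\nu_*\mathcal O_X,\mathcal O_Z)$ is the conductor, the largest ideal $J$ of $\mathcal O_X$ contained in $\mathcal O_Z$. By \eqref{eq:OZ}, $\mathcal I_D\subset J$, and $J/\mathcal I_D$ is an ideal of $\mathcal O_D$ contained in $\mathcal O_C$. Near a point $c\notin\{c_1,\dots,c_m\}$ of $C$ the inclusion $\mathcal O_C\subset\pi_*\mathcal O_D$ is, analytically, the diagonal in $\mathcal O_{C,c}^{an}\times\mathcal O_{C,c}^{an}$, and the only ideal of the product contained in the diagonal is $0$. So $J/\mathcal I_D$ is supported on finitely many points. Since $D$ is a reduced curve, $\mathcal O_D$ has no nonzero sections with finite support, so $J=\mathcal I_D$. Hence $\omega_X\cong\mathcal I_D\otimes\nu^*\omega_Z$, which is \eqref{eq:omega}.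

Let us check that $K_X+D$ is ample by the Nakai--Moishezon criterion. If $B\subset X$ is an irreducible curve not contained in $D$, then $(K_X+D)\cdot B\ge K_X\cdot B>0$. The components of $D$ are the images $D_i^\pm$ of the $S_i^\pm$. By adjunction $\omega_X(D)|_D\cong\omega_D$, and the pullback of $\omega_D$ to the normalization of the nodal curve $D$ is the canonical sheaf twisted by the preimages of the nodes. The number of these on $S_i^\pm$ is $o_i$, so
\[
(K_X+D)\cdot D_i^\pm=-2+o_i>0 .
\]
Finally
\[
(K_X+D)^2=K_X^2+K_X\cdot D+(K_X+D)\cdot D>0 ,
\]
since all three terms are positive. So $\nu^*\omega_Z$ is ample, and since $\nu$ is finite and surjective, so is $\omega_Z$ \cite[Ex.~III.5.7(d)]{Hartshorne}.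
\end{proof}

The requirement $o_i\ge3$ cannot be dropped in this argument: for $o_i\le2$ the computation gives $(K_X+D)\cdot D_i^\pm\le0$.

\section{Triple points and self-crossings are necessary}

The following group serves as a test.

\begin{lemma}\label{lem:Z3}
The group $\mathbb Z/3*\mathbb Z/3$ has no subgroup of index $2$, and it is not the fundamental group of a smooth projective variety.
\end{lemma}

\begin{proof}
A subgroup of index $2$ is the kernel of a surjection to $\mathbb Z/2$, which would factor through the abelianization $(\mathbb Z/3)^2$, a group of odd order.

Let $P$ be a circle with a disk attached by a map of degree $3$, and let $W$ be two copies of $P$ joined by an arc, so $\pi_1(W)=\mathbb Z/3*\mathbb Z/3$. Consider the covering of $W$ of degree $3$ defined by a homomorphism $\mathbb Z/3*\mathbb Z/3\to\mathbb Z/3$ that is an isomorphism on both factors. Over each copy of $P$ it is the universal covering of $P$, and over the arc it consists of three arcs. So it consists of two simply connected spaces joined by three arcs, and its fundamental group is $F_2$. Hence $F_2$ has index $3$ in $\mathbb Z/3*\mathbb Z/3$. A subgroup of index $2$ in $F_2$ is free of rank $3$, so $F_3$ is a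 subgroup of index $6$. If $Z$ were smooth and projective with $\pi_1(Z)\cong\mathbb Z/3*\mathbb Z/3$, the corresponding finite \'etale cover would be a smooth projective variety with first Betti number $3$. This contradicts Hodge theory, which makes that number even.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $Z$ be an irreducible normal crossing surface, singular and without triple points. At each singular point the local model is $\{xy=0\}$. Hence the normalization $X$ is smooth, the preimage $D\ne\emptyset$ of $\operatorname{Sing}Z$ is a smooth curve, and $D\to\operatorname{Sing}Z$ is an unramified double cover. Let $\tau$ be the involution of $D$ exchanging the two points over each singular point; it has no fixed points. Since $X\to Z$ is finite, $Z$ is topologically the quotient of $X$ by $d\sim\tau d$, $d\in D$. Since $Z$ is irreducible, $X$ is connected. Take two copies of $X$ and make each crossing switch the copy: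
\[
Z'=X\times\{0,1\}\big/\bigl((d,0)\sim(\tau d,1),\ d\in D\bigr).
\]
Consider a singular point at which the local sheets $A\ni d$ and $B\ni\tau d$ cross. The relation for points of $D\cap A$ glues $A\times0$ to $B\times1$, and the relation for points of $D\cap B$ glues $B\times0$ to $A\times1$. So over a neighborhood $A\cup B$ of this point $Z'$ consists of two disjoint copies of $A\cup B$. Therefore $Z'\to Z$ is a two-sheeted covering, and by the Riemann existence theorem it comes from a finite \'etale morphism. It is connected, since $X$ is connected and $D\ne\emptyset$. In particular $\pi_1(Z)$ has a subgroup of index $2$.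

Now let $Z$ be an irreducible projective normal crossing surface with $\pi_1(Z)\cong\mathbb Z/3*\mathbb Z/3$. By Lemma~\ref{lem:Z3}, $Z$ is not smooth. If it had no triple points, its fundamental group would have a subgroup of index $2$ by what was just shown, contrary to Lemma~\ref{lem:Z3}. So it has triple points. (Such a $Z$ exists by Theorem~\ref{thm:main}.)
\end{proof}

The argument breaks at a triple point because a small loop there makes three crossings, an odd number.

\begin{proof}[Proof of Theorem~\ref{thm:B}(4)]
If the crossings are simple, the local branches at a singular point belong to distinct irreducible components. An irreducible variety with simple normal crossings therefore has only one local branch at each point, so it is smooth. A smooth projective variety cannot have fundamental group $\mathbb Z$, since its first Betti number is even, nor $\mathbb Z/3*\mathbb Z/3$, by Lemma~\ref{lem:Z3}.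
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ferrand}
Ferrand, \emph{Conducteur, descente et pincement}, Bull. SMF \textbf{131} (2003).

\bibitem{Hartshorne}
Hartshorne, Exercise III.5.7(d).

\bibitem{MFO}
\emph{Mini-Workshop: K\"ahler Groups},
\url{http://publications.mfo.de:80/bitstream/handle/mfo/3400/OWR_2014_09.pdf?sequence=1&isAllowed=y}

\bibitem{Serre}
Serre, \emph{Groupes alg\'ebriques et corps de classes}.

\end{thebibliography}

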